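# Two Banach spaces of Schroeder–Bernstein index 2 whose sum has index $\aleph_1$

Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$, and all spaces and algebras are over $\mathbb K$. For Banach spaces, $V\sim W$ means that $V$ and $W$ are isomorphic, and $V\le W$ means that $V$ is isomorphic to a complemented subspace of $W$; equivalently, $W\sim V\oplus S$ for some Banach space $S$. $L(E,F)$ is the space of bounded operators, $L(E)=L(E,E)$, and $GL(E)$ is the group of invertible elements of $L(E)$. Coordinates in sequence spaces are numbered $0,1,2,\dots$ (until Section 12), and $\ell_t(D)$ is the space of $t$-summable sequences $(x_n)_{n\ge0}$ in $D$.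

## 1. Moving one coordinate from $\ell_1$ to $\ell_2$

Delete the first coordinate of $\ell_1$. What remains is again a copy of $\ell_1$, via the right shift, so $\ell_1\oplus\mathbb K\sim\ell_1$. In fact $\ell_1$ absorbs much more. Suppose that $Z\le\ell_1$ and $\ell_1\le Z$. Write $Z\sim\ell_1\oplus S'$. Then $S'\le Z\le\ell_1$, say $\ell_1\sim S'\oplus S''$. Since $\ell_1\sim\ell_1(\ell_1)$,
$$\ell_1\sim\ell_1(S')\oplus\ell_1(S'')\sim S'\oplus\ell_1(S')\oplus\ell_1(S'')\sim S'\oplus\ell_1\sim Z .$$
So inside $\ell_1$ a Schroeder–Bernstein theorem holds for complemented embeddings: $Z\le\ell_1\le Z$ forces $Z\sim\ell_1$. The same computation works in $\ell_2$.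

Now take the sum $F=\ell_1\oplus\ell_2$. Move one coordinate from the first summand to the second:
$$U\big((x_0,x_1,x_2,\dots),(y_0,y_1,\dots)\big)=\big((x_1,x_2,\dots),(x_0,y_0,y_1,\dots)\big).$$
This is an invertible operator on $F$. As a matrix, $U_{11}$ is the left shift on $\ell_1$, $U_{22}$ is the right shift on $\ell_2$, $U_{21}$ has rank one and $U_{12}=0$. I claim that $U$ cannot be joined to the identity by a norm-continuous path in $GL(F)$.

To see this we use two facts. First, every bounded operator $\ell_2\to\ell_1$ is compact (a classical fact; Lemma 3 below contains it). Second, the Fredholm index: an operator that is invertible modulo compact operators is Fredholm, and its index is an integer that depends continuously on the operator and does not change under compact perturbations. Let $T\in GL(F)$ with inverse $V$. Then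
$$T_{11}V_{11}+T_{12}V_{21}=1,\qquad V_{11}T_{11}+V_{12}T_{21}=1 .$$
The operators $T_{12}$ and $V_{12}$ go from $\ell_2$ to $\ell_1$, so they are compact. Hence $T_{11}$ is Fredholm, and $j(T)=\operatorname{ind}T_{11}$ is constant along paths in $GL(F)$. But $j(U)=1$, because the left shift is onto with one-dimensional kernel, while $j(1)=0$.

So the sum $\ell_1\oplus\ell_2$ carries an integer: how many coordinates an invertible operator moves across. The integer appears only because there are two summands that see each other badly. Here it sits on invertible operators. Could it happen for some other sum $X\oplus Y$ that an integer sits on the complemented subspaces themselves? Then Schroeder–Bernstein might hold in $X$ and in $Y$, and yet fail badly in $X\oplus Y$. This is what we shall find.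

## 2. The index $\mathrm{SBi}$ and the inequality for direct sums

**Definition.** For a Banach space $X$ let $\mathcal A_X$ be the class of Banach spaces $Z$ with $Z\le X$ and $X\le Z$. Up to isomorphism these are the complemented subspaces of $X$ that contain a complemented copy of $X$. The Schroeder–Bernstein index $\mathrm{SBi}(X)$ is the least cardinal $\alpha$ such that every family of mutually non-isomorphic members of $\mathcal A_X$ has cardinality $<\alpha$.

Thus, if $\mathcal A_X$ has exactly $\kappa$ isomorphism classes, then $\mathrm{SBi}(X)=\kappa+1$ for $\kappa$ finite and $\mathrm{SBi}(X)=\kappa^+$, the next cardinal, for $\kappa$ infinite. Since $X\in\mathcal A_X$, always $\mathrm{SBi}(X)\ge2$, and $\mathrm{SBi}(X)=2$ says exactly that every $Z\in\mathcal A_X$ is isomorphic to $X$. For $X=\mathbb K^n$ the class $\mathcal A_X$ consists of the $n$-dimensional spaces, so the index is $2$; by Section 1, $\mathrm{SBi}(\ell_1)=\mathrm{SBi}(\ell_2)=2$. Two classes give index $3$; countably infinitely many give $\aleph_1$.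

The paper "The Schroeder–Bernstein index for Banach spaces" asks: is
$$\mathrm{SBi}(X\oplus Y)\le\sup\{\mathrm{SBi}(X),\mathrm{SBi}(Y)\}\tag{1}$$
true for all Banach spaces $X$ and $Y$? The answer is no, already when both indices on the right have the smallest value $2$.

Fix $1\le p<q<\infty$ for the whole lecture. Put $X_0=Y_0=\mathbb K$ and
$$X_{d+1}=\ell_p(Y_d),\qquad Y_{d+1}=\ell_q(X_d)\qquad(d\ge0).$$
So $X_1=\ell_p$, $Y_1=\ell_q$, $X_2=\ell_p(\ell_q)$, $Y_2=\ell_q(\ell_p)$, $X_4=\ell_p(\ell_q(\ell_p(\ell_q)))$, $Y_4=\ell_q(\ell_p(\ell_q(\ell_p)))$. The groups $K_n(\mathbb K)$ below are the topological $K$-groups, recalled in Section 5.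

**Theorem A.** For every $d\ge1$, $\mathrm{SBi}(X_d)=\mathrm{SBi}(Y_d)=2$, and the isomorphism classes in $\mathcal A_{X_d\oplus Y_d}$ are in bijection with $K_{-d}(\mathbb K)$. Hence:

* if $\mathbb K=\mathbb C$, then $\mathrm{SBi}(X_d\oplus Y_d)=\aleph_1$ for $d$ even and $2$ for $d$ odd;
* if $\mathbb K=\mathbb R$, then $\mathrm{SBi}(X_d\oplus Y_d)=\aleph_1$ if $d\equiv0,4\pmod 8$; $3$ if $d\equiv6,7$; $2$ if $d\equiv1,2,3,5$.

In particular (1) fails over $\mathbb C$ for $X=\ell_p(\ell_q)$, $Y=\ell_q(\ell_p)$ (this is $d=2$), and over $\mathbb R$ for $X=\ell_p(\ell_q(\ell_p(\ell_q)))$, $Y=\ell_q(\ell_p(\ell_q(\ell_p)))$ (this is $d=4$): both spaces have index $2$, and their sum has index $\aleph_1$.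

Two further results complement this.

**Theorem B.** For every Banach space $D\neq0$ there are $X,Y$ (separable if $D$ is) with $\mathrm{SBi}(X)=\mathrm{SBi}(Y)=2$ such that the isomorphism classes in $\mathcal A_{X\oplus Y}$ are in bijection with $K_0(L(D))$.

**Theorem C.** Every separable $F$ has $\mathrm{SBi}(F)\le(2^{\aleph_0})^+$. There are separable $X,Y$ with $\mathrm{SBi}(X)=\mathrm{SBi}(Y)=2$ and $\mathrm{SBi}(X\oplus Y)=(2^{\aleph_0})^+$.

## 3. The decomposition method on a sum, and where it stops

The computation of Section 1 needs only that the space is an $\ell_t$-sum of copies of itself.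

**Lemma 1 (Pełczyński).** If $W\sim\ell_t(W)$ for some $t\in[1,\infty)$, then $W\oplus V\sim W$ for every $V\le W$, and $\mathrm{SBi}(W)=2$.

**Proof.** If $W\sim V\oplus S$, then
$$W\sim\ell_t(W)\sim\ell_t(V)\oplus\ell_t(S)\sim V\oplus\ell_t(V)\oplus\ell_t(S)\sim V\oplus W .$$
Now let $Z\in\mathcal A_W$. Since $W\le Z$, write $Z\sim W\oplus S'$. Then $S'\le Z\le W$, so $Z\sim W\oplus S'\sim W$. $\square$

The lemma applies to $W=\ell_t(D)$ for any $D$, since $\ell_t(\ell_t(D))\sim\ell_t(D)$.

What happens for $F=X\oplus Y$ with $X\sim\ell_p(X)$ and $Y\sim\ell_q(Y)$? Let $Z\in\mathcal A_F$. As before $Z\sim F\oplus S$ with $S\le F$. If it happens that $S\sim S_1\oplus S_2$ with $S_1\le X$ and $S_2\le Y$, then Lemma 1 gives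
$$Z\sim(X\oplus S_1)\oplus(Y\oplus S_2)\sim X\oplus Y=F .$$
The argument stops at the words "if it happens". The space $S$ is the range of an idempotent $2\times2$ operator matrix on $X\oplus Y$, and nothing lets us make that matrix diagonal by a change of coordinates. Theorem A shows that this is a genuine obstruction: over $\mathbb C$ and for $F=\ell_p(\ell_q)\oplus\ell_q(\ell_p)$ there is a $Z\in\mathcal A_F$ with $Z\not\sim F$, so the corresponding $S\le F$ is not a sum $S_1\oplus S_2$ of the above kind. Nor can one apply Lemma 1 directly to $F$: already for $\ell_1\oplus\ell_2$ we shall see (after Lemma 4) that $F\not\sim\ell_t(F)$ for every $t\in[1,\infty)$.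

So we must count the ranges of idempotent operators on $F$ up to isomorphism. This is what $K_0$ of the algebra $L(F)$ is made for.

## 4. Complemented subspaces of $F\sim F\oplus F$ and $K_0(L(F))$

**Definition.** Let $\mathfrak A$ be a unital Banach algebra. Idempotents $e\in M_k(\mathfrak A)$ and $f\in M_l(\mathfrak A)$ are equivalent if $e=xy$ and $f=yx$ for some rectangular matrices $x,y$ over $\mathfrak A$. The equivalence classes of idempotents in $\bigcup_kM_k(\mathfrak A)$ form a commutative monoid under $e\oplus f=\mathrm{diag}(e,f)$, and $K_0(\mathfrak A)$ is its Grothendieck group: its elements are formal differences $[e]-[f]$, and $[e]=[f]$ iff $e\oplus g$ and $f\oplus g$ are equivalent for some idempotent $g$.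

For $\mathfrak A=\mathbb K$, idempotent matrices are classified by their rank, so the monoid is $\{0,1,2,\dots\}$ and $K_0(\mathbb K)=\mathbb Z$. A unital homomorphism $\mathfrak A\to\mathfrak B$ induces a homomorphism $K_0(\mathfrak A)\to K_0(\mathfrak B)$, applied entrywise.

**Proposition 2.** If $F\sim F\oplus F$, then $Z\mapsto[Z]$ is a bijection from the isomorphism classes in $\mathcal A_F$ onto $K_0(L(F))$.

**Proof.**

**Step 1. Translating idempotents into spaces.** We have $M_k(L(F))=L(F^k)$. Idempotents $e\in L(F^k)$ and $f\in L(F^l)$ are equivalent iff their ranges are isomorphic. Indeed, if $e=xy$ and $f=yx$, then $ye=yxy=fy$ and $xf=xyx=ex$, so $y$ maps $\operatorname{ran}e$ into $\operatorname{ran}f$ and $x$ maps $\operatorname{ran}f$ into $\operatorname{ran}e$; on these ranges $xy=e$ and $yx=f$ act as identities. Conversely, an isomorphism $\theta:\operatorname{ran}e\to\operatorname{ran}f$ gives $y=\theta e$, $x=\theta^{-1}f$ with $xy=e$ and $yx=f$. So $K_0(L(F))$ is the Grothendieck group of the monoid, under $\oplus$, of isomorphism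 classes of complemented subspaces of the spaces $F^k\sim F$.

**Step 2. When two classes agree.** If $P\oplus R\sim Q\oplus R$, add a complement of $R$ in some $F^m$, $m\ge1$, to get $P\oplus F^m\sim Q\oplus F^m$. Hence $[P]=[Q]$ iff $P\oplus F^m\sim Q\oplus F^m$ for some $m\ge1$. Also $[F]=2[F]$, so $[F]=0$.

**Step 3. Injectivity.** If $Z\in\mathcal A_F$, then $Z\sim F\oplus S$, so $Z\oplus F^m\sim F^{m+1}\oplus S\sim F\oplus S\sim Z$. So if $Z,Z'\in\mathcal A_F$ and $[Z]=[Z']$, Step 2 gives $Z\sim Z\oplus F^m\sim Z'\oplus F^m\sim Z'$.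

**Step 4. Surjectivity.** Let $[P]-[Q]$ be any element, with $P,Q\le F$, and let $F\sim Q\oplus Q'$. Since $[Q]+[Q']=[F]=0$,
$$[P]-[Q]=[P]+[Q']=[P\oplus Q'\oplus F].$$
The space $P\oplus Q'\oplus F$ is complemented in $F^3\sim F$ and contains $F$ complementably, so it belongs to $\mathcal A_F$. $\square$

For example, $K_0(L(\ell_t))=0$, because $\mathcal A_{\ell_t}$ has one class by Lemma 1. Our task is now: find $X$ and $Y$, each an $\ell_t$-sum of itself, with $K_0(L(X\oplus Y))\ne0$. In Section 1 the integer $j$ lived on invertible operators of $\ell_1\oplus\ell_2$ modulo paths, that is, on $K_1(L(\ell_1\oplus\ell_2))$. It records the class of a one-dimensional space, that is, a generator of $K_0(\mathbb K)$. So passing from $\mathbb K$ to $\ell_1\oplus\ell_2$ has shifted the degree by one. The plan is to prove that $D\mapsto\ell_p(D)\oplus\ell_q(D)$ always shifts degrees by one, and to repeat it until Bott periodicity brings something nonzero into degree $0$.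

## 5. The groups $K_n$ of a Banach algebra

**Definition.** Let $\mathfrak A$ be a Banach algebra with unitization $\mathfrak A^+$. Put $GL_k(\mathfrak A)=\{u\in GL_k(\mathfrak A^+):u-1\in M_k(\mathfrak A)\}$, embed $GL_k(\mathfrak A)$ in $GL_{k+1}(\mathfrak A)$ by $u\mapsto u\oplus1$, and let
$$K_n(\mathfrak A)=\varinjlim_k\pi_{n-1}(GL_k(\mathfrak A),1)\qquad(n\ge1).$$

The group law is induced by pointwise multiplication (for $n\ge2$ this is the usual law of $\pi_{n-1}$ of a topological group). The groups are abelian: conjugating by the rotations from $1$ to $\begin{pmatrix}0&-1\\1&0\end{pmatrix}$ joins $w\oplus1$ to $1\oplus w$ inside $GL_{2k}(\mathfrak A)$, so $uw\oplus1=(u\oplus1)(w\oplus1)$ is joined to $u\oplus w=(1\oplus w)(u\oplus1)$, which is joined to $wu\oplus1$; this applies pointwise to based maps of spheres.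

Every bounded homomorphism $\varphi:\mathfrak A\to\mathfrak B$, unital or not, induces $1+x\mapsto1+\varphi(x)$ and hence maps $\varphi_*$ on $K_n$. If $\mathfrak A$ is unital, $GL_k(\mathfrak A)$ is canonically the usual group of invertible matrices; a non-unital $\varphi$ then acts by $u\mapsto\varphi(u)+1-\varphi(1)$. If $\mathfrak J$ is a closed two-sided ideal of a unital algebra $M$, then
$$GL_k(\mathfrak J)=\{u\in GL_k(M):u-1\in M_k(\mathfrak J)\},$$
because $u^{-1}-1=-(u-1)u^{-1}\in M_k(\mathfrak J)$.

Examples: $K_1(\mathbb C)=0$, since $GL_k(\mathbb C)$ is connected; $K_1(\mathbb R)=\mathbb Z/2$, by the sign of the determinant. For $F=\ell_1\oplus\ell_2$, the index $j$ of Section 1 makes sense on $GL_k(L(F))=GL(F^k)$, with $F^k=\ell_1^k\oplus\ell_2^k$, by the same argument. It is multiplicative, because $(TT')_{11}-T_{11}T'_{11}$ is compact, and $j(T\oplus1)=j(T)$. So it gives a homomorphism $K_1(L(\ell_1\oplus\ell_2))\to\mathbb Z$, which is onto because $j(U)=1$.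

We need five facts.

**(F1) Homotopy and products.** If a bounded homomorphism $\mathfrak A\to C([0,1],\mathfrak B)$ has endpoints $\varphi_0,\varphi_1$, then $(\varphi_0)_*=(\varphi_1)_*$. Also $K_n(\mathfrak A\times\mathfrak B)=K_n(\mathfrak A)\oplus K_n(\mathfrak B)$ for $n\ge1$.

**Proof.** If $\gamma=1+x$ is a based map $S^{n-1}\to GL_k(\mathfrak A)$, then $(s,\tau)\mapsto1+\varphi_\tau(x(s))$ is a based homotopy between its two images. The second statement holds because $GL_k(\mathfrak A\times\mathfrak B)=GL_k(\mathfrak A)\times GL_k(\mathfrak B)$. $\square$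

**(F2) Exact sequence.** For a closed two-sided ideal $\mathfrak J\subset\mathfrak A$ there is a natural exact sequence
$$\cdots\to K_{n+1}(\mathfrak A/\mathfrak J)\xrightarrow{\partial}K_n(\mathfrak J)\to K_n(\mathfrak A)\to K_n(\mathfrak A/\mathfrak J)\xrightarrow{\partial}K_{n-1}(\mathfrak J)\to\cdots\to K_1(\mathfrak A)\to K_1(\mathfrak A/\mathfrak J).$$

**Proof.** The homomorphism $GL_k(\mathfrak A)\to GL_k(\mathfrak A/\mathfrak J)$ has kernel $GL_k(\mathfrak J)$. By the Bartle–Graves theorem, the linear surjection $M_k(\mathfrak A)\to M_k(\mathfrak A/\mathfrak J)$ has a continuous right inverse $\beta$, and subtracting a constant we may take $\beta(0)=0$. For $x$ near $0$, $1+\beta(x)$ is close to $1$, hence invertible; so $1+x\mapsto1+\beta(x)$ is a continuous local section near $1$. Therefore the image $H_k$ of $GL_k(\mathfrak A)$ is an open subgroup, hence also closed, and translating the section shows that $GL_k(\mathfrak A)\to H_k$ is a principal $GL_k(\mathfrak J)$-bundle. Take its homotopy exact sequence. As $H_k$ is open and closed,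 $\pi_i(H_k,1)=\pi_i(GL_k(\mathfrak A/\mathfrak J),1)$ for $i\ge1$ and $\pi_0(H_k)\subset\pi_0(GL_k(\mathfrak A/\mathfrak J))$, so the sequence remains exact with $GL_k(\mathfrak A/\mathfrak J)$ in place of $H_k$. All maps respect pointwise multiplication; for $\partial$, because products of lifts are lifts of products. Pass to the direct limit over $k$, which preserves exactness. The construction is natural for homomorphisms of pairs $(\mathfrak A,\mathfrak J)\to(\mathfrak A',\mathfrak J')$, unital or not. $\square$

Note that $\partial:K_n(\mathfrak A/\mathfrak J)\to K_{n-1}(\mathfrak J)$ is defined here for $n\ge2$.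

**(F3) Bott periodicity.** Let $m=2$ if $\mathbb K=\mathbb C$ and $m=8$ if $\mathbb K=\mathbb R$. For every unital Banach algebra $\mathfrak A$, $K_n(\mathfrak A)\cong K_{n+m}(\mathfrak A)$ for all $n\ge0$. Moreover $K_n(\mathbb C)=\mathbb Z,0$ for $n\equiv0,1\pmod2$, and
$$K_n(\mathbb R)=\mathbb Z,\ \mathbb Z/2,\ \mathbb Z/2,\ 0,\ \mathbb Z,\ 0,\ 0,\ 0\qquad\text{for }n\equiv0,1,\dots,7\pmod8 .$$

This is the one deep textbook theorem that we use without proof; see R. Wood, *Banach algebras and Bott periodicity*, Topology 4 (1966), and M. Karoubi, *K-Theory: An Introduction* (1978). For unital $\mathfrak A$ it lets us define $K_n(\mathfrak A)$, up to isomorphism, for all $n\in\mathbb Z$ by $m$-periodicity.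

**(F4) Conjugation.** Let $\mathfrak A$ be a closed two-sided ideal of a unital Banach algebra $M$, and $n\ge1$.
(a) If $W\in GL_k(M)$ and $\gamma:S^{n-1}\to GL_k(\mathfrak A)$ is based, then $\gamma$ and $W\gamma W^{-1}$ define the same class in $K_n(\mathfrak A)$.
(b) If $v,v'\in M$ and $v'v=1$, then $\varphi(x)=vxv'$ is an endomorphism of $\mathfrak A$ and $\varphi_*=\mathrm{id}$ on $K_n(\mathfrak A)$.

**Proof.** (a) We have
$$\begin{pmatrix}W&0\\0&W^{-1}\end{pmatrix}=\begin{pmatrix}1&W\\0&1\end{pmatrix}\begin{pmatrix}1&0\\-W^{-1}&1\end{pmatrix}\begin{pmatrix}1&W\\0&1\end{pmatrix}\begin{pmatrix}0&-1\\1&0\end{pmatrix},$$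
and the last factor is the product of the first three with $W$ replaced by $-1$. Scaling the off-diagonal entries of the elementary factors to $0$ gives a path $W_t$ in $GL_{2k}(M)$ from $W\oplus W^{-1}$ to $1$. Conjugation by $W_t$ preserves $GL_{2k}(\mathfrak A)$, since $\mathfrak A$ is an ideal of $M$, and fixes $1$. So $\gamma\oplus1$ and $W\gamma W^{-1}\oplus1$ are homotopic as based maps.

(b) Multiplicativity: $vxv'vyv'=vxyv'$. Let
$$W=\begin{pmatrix}v&1-vv'\\0&v'\end{pmatrix},\qquad W^{-1}=\begin{pmatrix}v'&0\\1-vv'&v\end{pmatrix}.$$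
These are inverse to each other because $1-vv'$ is idempotent, $(1-vv')v=0$, $v'(1-vv')=0$ and $v'v=1$. Moreover $W\,\mathrm{diag}(x,0)\,W^{-1}=\mathrm{diag}(vxv',0)$. For a based map $1+x$ into $GL_k(\mathfrak A)$, use the same formula with $v1_k,v'1_k$: conjugation by this element of $GL_{2k}(M)$ carries $(1+x)\oplus1$ to $(1+vxv')\oplus1$. Apply (a). $\square$

**(F5) Orthogonal sums.** If $\varphi,\psi:\mathfrak A\to\mathfrak B$ are bounded homomorphisms with $\varphi(x)\psi(y)=0=\psi(x)\varphi(y)$ for all $x,y$, then $\varphi+\psi$ is a homomorphism and $(\varphi+\psi)_*=\varphi_*+\psi_*$.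

**Proof.** The cross terms in $(\varphi+\psi)(x)(\varphi+\psi)(y)$ vanish. The formula for $K_n$ is $(1+\varphi(x))(1+\psi(x))=1+\varphi(x)+\psi(x)$, also for matrices, read pointwise. $\square$

## 6. Operators from $\ell_q(D)$ to $\ell_p(D)$

In Section 1 the essential point was that operators $\ell_2\to\ell_1$ are compact. Here is the version with coefficients in $D$.

**Definition.** For a Banach space $D\ne0$ let $I_D(E,F)\subset L(E,F)$ be the norm closure of the set of operators that factor through $D^k$ for some $k$. Write $I_D(E)=I_D(E,E)$.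

If two operators factor through $D^k$ and $D^l$, their sum factors through $D^{k+l}$; and compositions with bounded operators on either side still factor. So $I_D$ is a closed operator ideal, and $I_D(E)$ is a closed two-sided ideal of $L(E)$. For $D=\mathbb K$, $I_{\mathbb K}(E,F)$ is the closure of the finite-rank operators, which consists of compact operators. At the other extreme, if $G\sim D^k$ for some $k\ge1$, then $I_D(G)=L(G)$.

**Lemma 3.** If $1\le a<b<\infty$, then $L(\ell_b(D),\ell_a(D))=I_D(\ell_b(D),\ell_a(D))$.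

**Proof.** Let $P_n,Q_n$ be the projections onto the first $n$ coordinates of $\ell_a(D)$ and $\ell_b(D)$, and let $T\in L(\ell_b(D),\ell_a(D))$.

**Step 1. Reduction to tails.** It suffices to show $\|(1-P_n)T(1-Q_n)\|\to0$. For then $T=\lim_n\big(P_nT+(1-P_n)TQ_n\big)$, and both terms factor through $D^n$, so they lie in $I_D$.

**Step 2. Choosing blocks if the tails do not vanish.** The norms in Step 1 are nonincreasing in $n$, since one passes from $n$ to $n+1$ by composing with norm-one projections. Suppose they all exceed some $\delta>0$. Let $n_0=0$. Given $n_{k-1}$, density of the finitely supported vectors gives a finitely supported $x_k$ with $\|x_k\|\le1$, support in $[n_{k-1},\infty)$ and $\|(1-P_{n_{k-1}})Tx_k\|>\delta$. Choose $n_k>n_{k-1}$ with $\operatorname{supp}x_k\subset[n_{k-1},n_k)$ and $\|B_kTx_k\|>\delta$, where $B_k=P_{n_k}-P_{n_{k-1}}$; this is possible because $P_nTx_k\to Tx_k$.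

**Step 3. Averaging over signs.** For signs $\varepsilon_k=\pm1$ the $x_k$ are disjointly supported, so $\|\sum_{k\le N}\varepsilon_kx_k\|\le N^{1/b}$. Fix $i\le N$ and all signs except $\varepsilon_i$. With $y=B_iTx_i$ and $z=\sum_{k\ne i}\varepsilon_kB_iTx_k$, convexity of $s\mapsto s^a$ and the triangle inequality give
$$\tfrac12\big(\|z+y\|^a+\|z-y\|^a\big)\ge\Big(\tfrac12\big(\|z+y\|+\|z-y\|\big)\Big)^a\ge\|y\|^a .$$
Averaging over all signs, $\mathbb E_\varepsilon\|B_iT\sum_k\varepsilon_kx_k\|^a\ge\|B_iTx_i\|^a$. The $B_i$ project onto disjoint blocks of $\ell_a(D)$, so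
$$\|T\|^aN^{a/b}\ge\mathbb E_\varepsilon\Big\|T\sum_{k\le N}\varepsilon_kx_k\Big\|^a\ge\sum_{i\le N}\mathbb E_\varepsilon\Big\|B_iT\sum_{k\le N}\varepsilon_kx_k\Big\|^a\ge\sum_{i\le N}\|B_iTx_i\|^a\ge N\delta^a .$$
Since $a/b<1$, this is impossible for large $N$. $\square$

With $D=\mathbb K$, $a=1$, $b=2$ this gives the compactness used in Section 1. There is no such statement in the other direction: the formal inclusion $\ell_p\to\ell_q$ sends the unit vectors to vectors at mutual distance $2^{1/q}$, so it is not compact and not in $I_{\mathbb K}$.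

## 7. Vanishing of $K_n(L(E))$ when $E\sim\ell_t(E)$

Lemma 1 says that $\ell_t$-sums absorb. The next lemma is the same phenomenon one level up: the computation $\ell_t(V)\sim V\oplus\ell_t(V)$, done with homomorphisms.

**Lemma 4.** If $E\sim\ell_t(E)$ for some $t\in[1,\infty)$, then $K_n(L(E))=0$ for all $n\ge1$.

**Proof.** Let $\Theta:\ell_t(E)\to E$ be an isomorphism, and $\sigma(T)=\Theta\,\mathrm{diag}(T,T,\dots)\,\Theta^{-1}$, a bounded homomorphism $L(E)\to L(E)$. Split off the zeroth copy: let $v=\Theta\iota_0$ and $v'=\pi_0\Theta^{-1}$, where $\iota_0,\pi_0$ are the zeroth coordinate injection and projection, and let $s=\Theta R\Theta^{-1}$, $s'=\Theta\Lambda\Theta^{-1}$ with the right shift $R$ and the left shift $\Lambda$ of $\ell_t(E)$. Then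
$$v'v=1,\quad s's=1,\quad v's=0,\quad s'v=0,\qquad\sigma(T)=vTv'+s\,\sigma(T)\,s' ,$$
since $R\,\mathrm{diag}(T,T,\dots)\Lambda=\mathrm{diag}(0,T,T,\dots)$. The two summands are homomorphisms of $T$, orthogonal to each other because $v's=0=s'v$. By (F4)(b), applied with $\mathfrak A=M=L(E)$, the first induces $\mathrm{id}$ on $K_n$; the second is $\sigma$ followed by $x\mapsto sxs'$, so it induces $\sigma_*$. By (F5), $\sigma_*=\mathrm{id}+\sigma_*$, so $\mathrm{id}=0$ on $K_n(L(E))$. $\square$

This settles the remark in Section 3: $K_1(L(\ell_1\oplus\ell_2))$ maps onto $\mathbb Z$ by $j$, so it is nonzero, and therefore $\ell_1\oplus\ell_2\not\sim\ell_t(\ell_1\oplus\ell_2)$ for every $t\in[1,\infty)$.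

## 8. A corner and the ideal that it generates

We shall have to compute $K_n$ of the ideal $I_D(G)$. For $D=\mathbb K$ and $G=\ell_p$, one expects the answer $K_n(\mathbb K)$, since invertibles of the form $1+\text{finite rank}$ are finite matrices. The general statement is the following.

**Lemma 5.** Let $M$ be a unital Banach algebra, $e\in M$ an idempotent, $MeM$ the span of the products $xey$, and $\mathfrak J$ the closure of $MeM$. The inclusion $eMe\hookrightarrow\mathfrak J$ induces isomorphisms $K_n(eMe)\to K_n(\mathfrak J)$ for all $n\ge1$.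

For instance, for $M=M_2(\mathbb K)$ and $e=\mathrm{diag}(1,0)$ we have $eMe\cong\mathbb K$ and $MeM=M$, and the lemma says that $K_n(\mathbb K)\to K_n(M_2(\mathbb K))$ is an isomorphism.

**Proof.**

**Step 1. Reduction to $n=1$.** We trade spheres for functions on spheres. Let $j\ge1$ and let $\mathfrak B$ be a Banach algebra. If $f\in M_k(C(S^j,\mathfrak B))$ and $1+f$ is pointwise invertible in $GL_k(\mathfrak B)$, its pointwise inverse is continuous and lies in $1+M_k(C(S^j,\mathfrak B))$. So $GL_k(C(S^j,\mathfrak B))$ is the group of continuous maps $S^j\to GL_k(\mathfrak B)$, and $K_1(C(S^j,\mathfrak B))=\varinjlim_k[S^j,GL_k(\mathfrak B)]$, with free homotopy classes.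

For a topological group $\Gamma$ and the base point $*\in S^j$, the natural map $\pi_j(\Gamma,1)\to\ker\big([S^j,\Gamma]\to\pi_0(\Gamma)\big)$, where the last map is evaluation at $*$, is bijective. It is onto: if $h(*)$ is joined to $1$ by a path $g_t$ with $g_0=1$, $g_1=h(*)$, then $g_t^{-1}h$ is a homotopy from $h$ to a based map. It is injective: a free homotopy $h_t$ between based maps yields the based homotopy $h_t(*)^{-1}h_t$. Since direct limits are exact, $K_{j+1}(\mathfrak B)$ is, naturally, the kernel of evaluation $K_1(C(S^j,\mathfrak B))\to K_1(\mathfrak B)$.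

Apply this to $\mathfrak B=eMe$ and $\mathfrak B=\mathfrak J$. In $C(S^j,M)$, with $e$ regarded as a constant function, the corner is $C(S^j,eMe)$. The closed span of products through $e$ is $C(S^j,\mathfrak J)$: it is contained in $C(S^j,\mathfrak J)$, and it contains all $fx$ with $f\in C(S^j)$ scalar and $x\in MeM$; these span a dense subspace of $C(S^j,\mathfrak J)$, by a partition of unity and the density of $MeM$ in $\mathfrak J$. So if the lemma holds for $n=1$ for the pairs $(C(S^j,M),e)$ and $(M,e)$, the map between the two kernels is an isomorphism, which is the case $n=j+1$ for $(M,e)$. It remains to prove $n=1$ for an arbitrary pair $(M,e)$.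

**Step 2. Passing from $1+ba$ to $1+ab$.** This step prepares the passage from the ideal to the corner. The map on $K_1$ is induced by $GL_l(eMe)\to GL_l(\mathfrak J)$, $v\mapsto v+(1-e)$, where $e$ also denotes $e1_l$. Every $c\in M_k(MeM)$ is a finite sum of matrices with a single nonzero entry $xey=(xe)(ey)$, and each of these is a column with entry $xe$ times a row with entry $ey$. Collecting the columns and rows,
$$c=ba,\qquad b\in M_{k\times l}(Me),\quad a\in M_{l\times k}(eM)$$
for some $l$. Then $ab\in M_l(eMe)$. If $1+ba$ is invertible, so is $1+ab$, with inverse $1-a(1+ba)^{-1}b$. Since $ab$ and $a(1+ba)^{-1}b$ lie in $M_l(eMe)$, it follows that $e+ab\in GL_l(eMe)$, with inverse $e-a(1+ba)^{-1}b$.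

**Step 3. Surjectivity on $K_1$.** Let $u=1+x\in GL_k(\mathfrak J)$. Since $M_k(MeM)$ is dense in $M_k(\mathfrak J)$ and invertibility is an open condition, a short straight segment in $GL_k(\mathfrak J)$ joins $u$ to some $1+ba$ with $a,b$ as in Step 2; so assume $x=ba$. Direct multiplication gives
$$\begin{pmatrix}1&0\\a&1\end{pmatrix}\begin{pmatrix}1&b\\0&1\end{pmatrix}\begin{pmatrix}1+ba&0\\0&1\end{pmatrix}\begin{pmatrix}1&0\\-a&1\end{pmatrix}\begin{pmatrix}1&-b\\0&1\end{pmatrix}=\begin{pmatrix}1&0\\0&1+ab\end{pmatrix}.\tag{2}$$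
To check it at the board: the first two factors give $\begin{pmatrix}1&b\\a&1+ab\end{pmatrix}$; after the third, $\begin{pmatrix}1+ba&b\\a(1+ba)&1+ab\end{pmatrix}$; after the fourth, $\begin{pmatrix}1&b\\0&1+ab\end{pmatrix}$, because $a(1+ba)=(1+ab)a$; the fifth clears $b$. The entries of $a$ and $b$ lie in $MeM\subset\mathfrak J$, and replacing $a,b$ by $\tau a,\tau b$, $\tau\in[0,1]$, in each elementary factor shows that these four factors lie in the identity component of $GL_{k+l}(\mathfrak J)$. So in $K_1(\mathfrak J)$, using (F4)(a) with a permutation matrix,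
$$[u]=[1_k\oplus(1+ab)]=[1+ab],$$
and this is the image of $[e+ab]\in K_1(eMe)$.

**Step 4. Injectivity on $K_1$: approximating a path by one with values in $1+M_k(MeM)$.** Let $v\in GL_k(eMe)$ represent an element of the kernel, and put $y=v-e\in M_k(eMe)$. After replacing $v$ by $v\oplus e\oplus\dots\oplus e$ and enlarging $k$, $1+y$ is joined to $1$ by a path $u_t=1+x_t$ in $GL_k(\mathfrak J)$, with $x_0=y$ and $x_1=0$. By compactness of the path there is $\varepsilon>0$ such that $\sup_t\|x'_t-x_t\|<\varepsilon$ implies that every $1+x'_t$ is invertible. Choose $0=t_0<\dots<t_N=1$ such that $\|x_t-x_{t'}\|<\varepsilon/3$ whenever $t,t'$ lie in the same interval $[t_i,t_{i+1}]$. Choose $c_i\in M_k(MeM)$ with $\|c_i-x_{t_i}\|<\varepsilon/3$, $c_0=y$ and $c_N=0$. Let $\phi_i$ be the piecewise linear hat functions with $\phi_i(t_j)=\delta_{ij}$, and put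
$$x'_t=\sum_{i\le N}\phi_i(t)c_i=\sum_{i<N}\phi_i(t)c_i .$$
On $[t_i,t_{i+1}]$, $x'_t$ is a convex combination of $c_i$ and $c_{i+1}$, each at distance $<2\varepsilon/3$ from $x_t$. So $\sup_t\|x'_t-x_t\|<\varepsilon$, and all $1+x'_t$ are invertible.

**Step 5. Injectivity on $K_1$: moving the path into the corner.** Step 2 turns one matrix $c=ba$ into an element of the corner; to turn a whole path, we factor all $x'_t$ with the same $a$. Write $c_i=b_ia_i$ with $b_i\in M_{k\times l_i}(Me)$, $a_i\in M_{l_i\times k}(eM)$, taking $b_0=y$ and $a_0=e1_k$. Let $a$ be the block column $(a_i)_{i<N}$, $b(t)$ the block row $(\phi_i(t)b_i)_{i<N}$, and $r=\sum_{i<N}l_i$. Then $x'_t=b(t)a$, so by Step 2, $t\mapsto e+ab(t)$ is a continuous path in $GL_r(eMe)$. At $t=1$ it equals $e$, since $\phi_i(1)=0$ for $i<N$. At $t=0$ we have $\phi_0=1$ and all other $\phi_i=0$, so the first block column of $ab(0)$ is $(a_iy)_{i<N}$, with $a_0y=y$, and all other columns vanish. Thus $e+ab(0)$ is block lower triangular with diagonal $(v,e,\dots,e)$. Scaling its off-diagonal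 part to $0$ keeps it invertible and joins it to $v\oplus e\oplus\dots\oplus e$ within $GL_r(eMe)$. Hence $[v]=0$ in $K_1(eMe)$. $\square$

**Application to $I_D$.** Let $\iota:D\to G$ and $\pi:G\to D$ satisfy $\pi\iota=1$, and let $e=\iota\pi\in L(G)$. Then $T\mapsto\iota T\pi$ is an isomorphism of Banach algebras $L(D)\to eL(G)e$. Moreover $L(G)eL(G)$ is exactly the set of operators on $G$ that factor through some $D^k$: on the one hand $\sum_{i\le k}x_iey_i=\sum_i(x_i\iota)(\pi y_i)$ factors through $D^k$; on the other hand, for $y_i:G\to D$ and $x_i:D\to G$ we have $\sum_ix_iy_i=\sum_i(x_i\pi)\,e\,(\iota y_i)$. So $\mathfrak J=I_D(G)$, and Lemma 5 reads: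
$$\text{the corner map }T\mapsto\iota T\pi\text{ induces isomorphisms }K_n(L(D))\to K_n(I_D(G))\quad(n\ge1).\tag{3}$$

## 9. The degree shift from $D$ to $\ell_p(D)\oplus\ell_q(D)$

For a Banach space $D\ne0$ put $\Sigma D=\ell_p(D)\oplus\ell_q(D)$. For example $\Sigma\mathbb K=\ell_p\oplus\ell_q$.

**Theorem 6.** For every Banach space $D\ne0$, $K_n(L(\Sigma D))\cong K_{n-1}(L(D))$ for all $n\ge2$. Hence, by (F3), this holds for all $n\in\mathbb Z$.

Before the proof, here is the picture. Write $A=\ell_p(D)$ and $B=\ell_q(D)$. The algebras $L(A)$ and $L(B)$ have no $K$-theory in degrees $n\ge1$ (Lemma 4), yet each contains an ideal with the $K$-theory of $L(D)$ (Section 8). Modulo $I_D$, operators on $A\oplus B$ are triangular (Lemma 3), and so they look like pairs. An invertible pair modulo $I_D$ lifts to an invertible operator on $A\oplus B$ when the obstruction in the $A$ corner and the one in the $B$ corner cancel. In Section 1 these obstructions were two Fredholm indices, $1$ and $-1$. The pairs of cancelling obstructions form one copy of the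 $K$-theory of $L(D)$, moved up by one degree.

**Proof.** Let $G=\Sigma D=A\oplus B$ and write $I=I_D$. Put $Q=L(G)/I(G)$, $Q_A=L(A)/I(A)$, $Q_B=L(B)/I(B)$. Since $I$ is an operator ideal, an operator on $G$ lies in $I(G)$ iff all its four components lie in $I$. So $Q_A$ and $Q_B$ embed as the diagonal corners of $Q$.

**Step 1. The quotient $Q$ has the $K$-theory of $Q_A\times Q_B$.** By Lemma 3 with $a=p$, $b=q$, the component $B\to A$ of every operator on $G$ lies in $I$. Hence an element $x\in Q$ has components $x_A\in Q_A$, $x_B\in Q_B$ and an off-diagonal component $x_{AB}$ (from $A$ to $B$), and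
$$(xy)_A=x_Ay_A,\qquad(xy)_B=x_By_B,\qquad(xy)_{AB}=x_{AB}y_A+x_By_{AB}.$$
So $\rho(x)=(x_A,x_B)$ is a homomorphism $Q\to Q_A\times Q_B$. The corner inclusions form a homomorphism $i:Q_A\times Q_B\to Q$ with $\rho i=\mathrm{id}$. For $\tau\in[0,1]$ the map $(x_A,x_{AB},x_B)\mapsto(x_A,\tau x_{AB},x_B)$ is an endomorphism of $Q$, by the displayed formulas, and together these maps form a bounded homomorphism $Q\to C([0,1],Q)$ joining $i\rho$ to $\mathrm{id}$. By (F1), $i_*$ is an isomorphism with inverse $\rho_*$. By (F5), $i_*(x,y)$ is the sum of the images of $x$ and $y$ under the corner inclusions. So these give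
$$K_n(Q_A)\oplus K_n(Q_B)\cong K_n(Q)\qquad(n\ge1).$$

**Step 2. The boundary maps of $A$ and of $B$ are isomorphisms.** We have $A\sim\ell_p(A)$ and $B\sim\ell_q(B)$, so $K_n(L(A))=K_n(L(B))=0$ for $n\ge1$ by Lemma 4. By (F2), $\partial_A:K_n(Q_A)\to K_{n-1}(I(A))$ and $\partial_B:K_n(Q_B)\to K_{n-1}(I(B))$ are isomorphisms for $n\ge2$.

**Step 3. The three ideals have the same $K$-theory.** Embed $D$ as a coordinate of $A$. By (3) for $A$, the corner map $L(D)\to I(A)$ induces isomorphisms on $K_n$, $n\ge1$. Its composite with $I(A)\hookrightarrow I(G)$ is again a corner map, for $D\subset A\subset G$, and induces isomorphisms by (3) for $G$. Hence so does $I(A)\hookrightarrow I(G)$. Likewise for $I(B)\hookrightarrow I(G)$.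

**Step 4. The kernel of the boundary map of $G$.** The corner inclusions map the pairs $(L(A),I(A))$ and $(L(B),I(B))$ into $(L(G),I(G))$. By naturality of $\partial$ in (F2), for $n\ge2$ the map
$$\partial:K_n(Q)\cong K_n(Q_A)\oplus K_n(Q_B)\to K_{n-1}(I(G))$$
has the form $(x,y)\mapsto\alpha(x)+\beta(y)$, where $\alpha$ is $\partial_A$ followed by $K_{n-1}(I(A))\cong K_{n-1}(I(G))$, and $\beta$ is the analogous map for $B$. Both $\alpha$ and $\beta$ are isomorphisms, by Steps 2 and 3. So $\partial$ is surjective, and its kernel $\{(x,-\beta^{-1}\alpha x)\}$ is isomorphic to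
$$K_n(Q_A)\cong K_{n-1}(I(A))\cong K_{n-1}(L(D)).$$

**Step 5. Conclusion.** In the exact sequence
$$K_{n+1}(Q)\xrightarrow{\partial}K_n(I(G))\to K_n(L(G))\to K_n(Q)\xrightarrow{\partial}K_{n-1}(I(G))\qquad(n\ge2)$$
the first map is onto by Step 4. So the second map is zero, the third is injective, and
$$K_n(L(G))\cong\ker\big(\partial:K_n(Q)\to K_{n-1}(I(G))\big)\cong K_{n-1}(L(D)).$$
For general $n\in\mathbb Z$, replace $n$ by some $n'\ge2$ with $n'\equiv n\pmod m$. $\square$

For $D=\mathbb K$ and $n=1$ the theorem gives $K_1(L(\ell_p\oplus\ell_q))\cong K_0(\mathbb K)=\mathbb Z$, in accordance with the homomorphism $j$ of Section 1.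

## 10. The spaces $X_d$ and $Y_d$: proof of Theorem A

**Step 1. The summands have index $2$.** For $d\ge1$, $X_d=\ell_p(Y_{d-1})\sim\ell_p(X_d)$ and $Y_d\sim\ell_q(Y_d)$. By Lemma 1, $\mathrm{SBi}(X_d)=\mathrm{SBi}(Y_d)=2$, and (with $V=W$) $X_d\sim X_d\oplus X_d$, $Y_d\sim Y_d\oplus Y_d$.

**Step 2. The sums are iterated $\Sigma$'s.** Let $E_0=\mathbb K$ and $E_d=X_d\oplus Y_d$ for $d\ge1$. We claim
$$\Sigma E_d\sim E_{d+1}\qquad(d\ge0).\tag{4}$$
For $d=0$ this is the definition. For $d\ge1$ we first note that $X_d\le X_{d+1}$ and $Y_d\le Y_{d+1}$ for all $d\ge0$. This is clear for $d=0$; and $Y_{d-1}\le Y_d$ implies $X_d=\ell_p(Y_{d-1})\le\ell_p(Y_d)=X_{d+1}$, and similarly with $X$ and $Y$ exchanged, so induction applies. Hence, for $d\ge1$,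
$$\ell_p(E_d)\sim\ell_p(X_d)\oplus\ell_p(Y_d)\sim X_d\oplus X_{d+1}\sim X_{d+1},$$
the last step by Lemma 1 with $W=X_{d+1}$ and $V=X_d$. In the same way $\ell_q(E_d)\sim Y_{d+1}$. This proves (4).

**Step 3. Computing $K_0(L(E_d))$.** Isomorphic spaces have isomorphic operator algebras. By (4) we can iterate Theorem 6, and since $L(\mathbb K)=\mathbb K$,
$$K_0(L(E_d))\cong K_{-1}(L(E_{d-1}))\cong\dots\cong K_{-d}(L(\mathbb K))=K_{-d}(\mathbb K).$$
Explicitly, in the two cases that answer the question: over $\mathbb C$,
$$K_0(L(E_2))\cong K_4(L(E_2))\cong K_3(L(E_1))\cong K_2(\mathbb C)=\mathbb Z,$$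
and over $\mathbb R$,
$$K_0(L(E_4))\cong K_8(L(E_4))\cong K_7(L(E_3))\cong K_6(L(E_2))\cong K_5(L(E_1))\cong K_4(\mathbb R)=\mathbb Z .$$

**Step 4. Counting.** By Step 1, $E_d\sim E_d\oplus E_d$ for $d\ge1$, so Proposition 2 puts the isomorphism classes in $\mathcal A_{X_d\oplus Y_d}$ in bijection with $K_{-d}(\mathbb K)$. By (F3):

* over $\mathbb C$, $K_{-d}(\mathbb C)=\mathbb Z$ for $d$ even and $0$ for $d$ odd;
* over $\mathbb R$, for $d\equiv0,1,\dots,7\pmod8$, $K_{-d}(\mathbb R)=\mathbb Z,0,0,0,\mathbb Z,0,\mathbb Z/2,\mathbb Z/2$.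

So $\mathrm{SBi}(X_d\oplus Y_d)$ is $\aleph_1$, $3$ or $2$ according as this group is $\mathbb Z$, $\mathbb Z/2$ or $0$. For $d=2$ over $\mathbb C$ and $d=4$ over $\mathbb R$,
$$\mathrm{SBi}(X_d\oplus Y_d)=\aleph_1>2=\sup\{\mathrm{SBi}(X_d),\mathrm{SBi}(Y_d)\},$$
and (1) fails. This proves Theorem A. $\square$

The case $d=1$ shows why the opening example is not itself a counterexample: $\ell_p\oplus\ell_q$ has its integer in degree $1$, while $K_0(L(\ell_p\oplus\ell_q))\cong K_{-1}(\mathbb K)=0$ over both fields, so its index is $2$. Over $\mathbb C$ one more application of $\Sigma$ moves the integer to degree $2$, which is degree $0$ by periodicity. Over $\mathbb R$ the first $d\ge1$ with $K_{-d}(\mathbb R)\ne0$ is $d=4$.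

## 11. Realizing $K_0(L(D))$: proof of Theorem B

One applies $\Sigma$ exactly as often as the period demands. Let $m$ be as in (F3), and put $E=\Sigma^{m-1}D$, $X=\ell_p(E)$, $Y=\ell_q(E)$. These are separable if $D$ is. Since $X\sim\ell_p(X)$ and $Y\sim\ell_q(Y)$, Lemma 1 gives $\mathrm{SBi}(X)=\mathrm{SBi}(Y)=2$, $X\sim X\oplus X$ and $Y\sim Y\oplus Y$. So $X\oplus Y=\Sigma E=\Sigma^mD$ is isomorphic to its square. By (F3), by Theorem 6 applied $m$ times in degrees $2m,\dots,m+1$ (all $\ge2$), and by (F3) again,
$$K_0(L(\Sigma^mD))\cong K_{2m}(L(\Sigma^mD))\cong K_m(L(D))\cong K_0(L(D)).$$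
Apply Proposition 2 to $F=X\oplus Y$. $\square$

## 12. James spaces: proof of Theorem C

**Step 1. The upper bound.** If $F$ is separable, then $|F|\le2^{\aleph_0}$, and an operator on $F$ is determined by its values on a countable dense set, so $|L(F)|\le2^{\aleph_0}$. Complemented subspaces are ranges of projections. So $\mathcal A_F$ has at most $2^{\aleph_0}$ isomorphism classes, and $\mathrm{SBi}(F)\le(2^{\aleph_0})^+$.

For the lower bound we use Theorem B: it suffices to find a separable $D$ with $|K_0(L(D))|=2^{\aleph_0}$. Every unital homomorphism $L(D)\to\mathbb K$ induces a homomorphism $K_0(L(D))\to\mathbb Z$, so we look for a $D$ with many such characters. One space with one character is a James space; we use infinitely many of them that see each other badly, in one direction, just as $\ell_q$ and $\ell_p$ do.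

**Definition.** For $1<r<\infty$ let $\mathcal J_r$ be the space of $x=(x_n)_{n\ge1}\in c_0$ with
$$\|x\|=\sup_{n_1<\dots<n_k}\Big(\sum_{i<k}|x_{n_i}-x_{n_{i+1}}|^r\Big)^{1/r}<\infty .$$

The supremum is over finite chains of indices, and coordinates are numbered from $1$. Letting the last index of a chain tend to infinity gives $\|x\|_\infty\le\|x\|$. The space is complete: a Cauchy sequence $(x^{(k)})$ converges in $c_0$ to some $x$, and on each chain the sum for $x^{(k)}-x$ is the limit over $l$ of the sums for $x^{(k)}-x^{(l)}$, so $x\in\mathcal J_r$ and $\|x^{(k)}-x\|\to0$. Let $(e_n)$ be the unit vectors, $P_n$ the projection onto the first $n$ coordinates and $s_n=e_1+\dots+e_n$. Examples: $\|e_1\|=1$ and $\|e_n\|=2^{1/r}$ for $n\ge2$; and $\|s_n\|=1$, since along a chain $s_n$ changes value at most once.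

**Step 2. $(e_n)$ is a monotone basis of $\mathcal J_r$.** First, $\|P_nx\|\le\|x\|$: along a chain, $P_nx$ makes the jumps of $x$ inside $[1,n]$, then at most one jump from $x_{n_i}$, with $n_i\le n$, to $0$, which is the limit of the jumps from $x_{n_i}$ to $x_j$ as $j\to\infty$. Next, $\|x-P_nx\|\to0$. Along a chain, $x-P_nx$ makes at most one jump from $0$ to some $x_j$ with $j>n$, and then the jumps of $x$ along a chain in $(n,\infty)$. The first contribution tends to $0$ because $x\in c_0$. The second does too: otherwise there is a constant $c>0$ such that every $(n,\infty)$ contains a finite chain on which $\sum|x_{n_i}-x_{n_{i+1}}|^r\ge c$, and concatenating $N$ successive such chains gives $\|x\|^r\ge Nc$ for all $N$.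

**Step 3. $(e_n)$ is shrinking.** Let $(u_k)$ be a block sequence with $\|u_k\|\le1$: the hulls $H_k$ of the supports are successive disjoint finite intervals. Let $x=\sum_{k\le N}a_ku_k$ and consider any chain. For fixed $k$, the jumps with both endpoints in $H_k$ contribute at most $|a_k|^r\|u_k\|^r\le|a_k|^r$. Every other jump, from $n$ to $n'$, satisfies
$$|x_n-x_{n'}|^r\le2^{r-1}\big(|x_n|^r+|x_{n'}|^r\big).$$
The points of the chain in $H_k$ are consecutive in the chain, so at most two of these other jumps have an endpoint in $H_k$, and there $|x_n|\le|a_k|$; endpoints outside all $H_k$ contribute $0$. Altogether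
$$\|x\|^r\le(1+2^r)\sum_{k\le N}|a_k|^r .$$
If $(e_n)$ were not shrinking, some $f\in\mathcal J_r^*$ would have restrictions to the tails $\overline{\mathrm{span}}\{e_j:j>n\}$ whose norms do not tend to $0$, so there would be $\delta>0$ and a block sequence as above with $f(u_k)\ge\delta$ for all $k$. Then $N\delta\le f(u_1+\dots+u_N)\le\|f\|(1+2^r)^{1/r}N^{1/r}$ for all $N$, which is impossible since $r>1$.

**Step 4. The bidual has one more dimension.** For a monotone shrinking basis, the bidual is isometrically the space of scalar sequences $x$ with $\sup_n\|P_nx\|<\infty$, with this supremum as norm, and $x$ is the weak* limit of $P_nx$. Such an $x$ has bounded $r$-variation: a chain in $[1,n]$ has the same jumps for $x$ and for $P_nx$. So $x$ is a Cauchy sequence, since otherwise we could concatenate arbitrarily many disjoint jumps of size at least a fixed positive constant. Let $x_n\to\lambda$. Then $x-\lambda\mathbf 1$ is in $c_0$ with the same variation as $x$, so $x-\lambda\mathbf 1\in\mathcal J_r$, where $\mathbf 1=(1,1,\dots)$ is the weak*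 limit of $P_n\mathbf 1=s_n$. As $\mathbf 1\notin c_0$,
$$\mathcal J_r^{**}=\mathcal J_r\oplus\mathbb K\mathbf 1 .$$
For $x\in\mathcal J_r$ we have $\|P_n(\mathbf 1-x)\|\ge|1-x_n|\to1$, and $\|\mathbf 1\|=\sup_n\|s_n\|=1$. So $\mathbf 1$ has distance exactly $1$ from $\mathcal J_r$.

**Claim 7.** If $r<t$ and $T\in L(\mathcal J_t,\mathcal J_r)$, then $T^{**}\mathbf 1\in\mathcal J_r$.

**Proof.** $T^{**}\mathbf 1$ is the weak* limit of $Ts_n$. If $(Ts_n)$ converges in norm, then the limit lies in $\mathcal J_r$ and we are done. Suppose that it does not. Then it is not Cauchy, but it converges coordinatewise. So there are $\delta>0$ and $n_1<m_1<n_2<m_2<\cdots$ such that $w_k=s_{m_k}-s_{n_k}$ satisfies $\|Tw_k\|\ge\delta$, and $Tw_k\to0$ coordinatewise.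

We replace the $Tw_k$ by blocks. Choosing alternately a tail bound by Step 2 and then a later $w_k$ with $Tw_k$ small on the coordinates already used, we obtain, after passing to a subsequence, vectors $y_k=(P_{\beta_k}-P_{\alpha_k})Tw_k$ with $\alpha_k<\beta_k$, $\beta_k+2\le\alpha_{k+1}$ and $\sum_k\|Tw_k-y_k\|\le\delta/2$. In particular $\|y_k\|\ge\delta/2$.

Lower estimate: $y_k$ vanishes outside $(\alpha_k,\beta_k]$, so in any chain the points to the left of this interval may be replaced by the single point $\alpha_k$, and those to the right by $\beta_k+1$. So only finitely many chains matter, and the norm of $y_k$ is attained on a chain inside $[\alpha_k,\beta_k+1]$ (inside $[1,\beta_1+1]$ if $k=1$ and $\alpha_1=0$). These intervals are disjoint and successive, and on the $k$-th one $\sum_jy_j$ equals $y_k$. Concatenating the chains gives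
$$\Big\|\sum_{k\le N}y_k\Big\|\ge\Big(\sum_{k\le N}\|y_k\|^r\Big)^{1/r}\ge\tfrac\delta2N^{1/r}.$$
Upper estimate: $\sum_{k\le N}w_k$ is the indicator of a union of $N$ intervals, so along any chain it changes value at most $2N$ times, each time by $1$ in absolute value, and $\|\sum_{k\le N}w_k\|_{\mathcal J_t}\le(2N)^{1/t}$. Together,
$$\tfrac\delta2N^{1/r}-\tfrac\delta2\le\Big\|T\sum_{k\le N}w_k\Big\|\le\|T\|(2N)^{1/t}\qquad\text{for all }N,$$
which contradicts $r<t$. $\square$

**Step 5. The space $D$ and its characters.** Let $r_1,r_2,\dots\in(1,\infty)$ be distinct and $D=(\bigoplus_n\mathcal J_{r_n})_{\ell_2}$, which is separable. Then $D^{**}=(\bigoplus_n\mathcal J_{r_n}^{**})_{\ell_2}$. By Step 4, $D^{**}/D$ is isometrically $\ell_2$, with orthonormal basis $f_n$, the class of $\mathbf 1$ in the $n$-th summand. For $T\in L(D)$ the operator $T^{**}$ maps $D$ into $D$, so it induces $\tilde T\in L(D^{**}/D)$, and $T\mapsto\tilde T$ is a bounded unital homomorphism. Let $\tau_{nm}$ be the coefficient of $f_n$ in $\tilde Tf_m$. It is the coefficient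 of $\mathbf 1$ in $T_{nm}^{**}\mathbf 1$, where $T_{nm}:\mathcal J_{r_m}\to\mathcal J_{r_n}$ is the matrix entry of $T$. By Claim 7,
$$\tau_{nm}=0\quad\text{if }r_n<r_m .$$
For $T,S\in L(D)$ with coefficients $\tau,\sigma$,
$$(\tilde T\tilde S)_{nn}=\sum_m\tau_{nm}\sigma_{mn}=\tau_{nn}\sigma_{nn},$$
since a nonzero term needs $r_n\ge r_m\ge r_n$, that is, $m=n$. So $\chi_n(T)=\tau_{nn}$ is a bounded unital homomorphism $L(D)\to\mathbb K$ for every $n$.

**Step 6. Counting $K_0(L(D))$.** The $\chi_n$ together induce a homomorphism $K_0(L(D))\to\prod_nK_0(\mathbb K)=\mathbb Z^{\mathbb N}$. For $S\subset\mathbb N$ it sends the class of the projection onto $(\bigoplus_{n\in S}\mathcal J_{r_n})_{\ell_2}$ to the indicator $1_S$. So $|K_0(L(D))|\ge2^{\aleph_0}$. Equality holds because $|M_k(L(D))|\le2^{\aleph_0}$ for all $k$. Theorem B gives separable $X,Y$ with $\mathrm{SBi}(X)=\mathrm{SBi}(Y)=2$ such that $\mathcal A_{X\oplus Y}$ has exactly $2^{\aleph_0}$ isomorphism classes, that is, $\mathrm{SBi}(X\oplus Y)=(2^{\aleph_0})^+$. This proves Theorem C. $\square$
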